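\title{Finite rank operators that cannot be approximated by norm attaining operators}

\begin{abstract}
We show that a finite rank operator between Banach spaces need not be a limit, in the operator norm, of norm attaining operators. Let $X=L^1/H^1_0$ be the predual of $H^\infty$, over the complex field. For every strictly convex complex Banach space $Y$, the closure of the set of norm attaining operators from $X$ to $Y$ consists exactly of the operators of rank at most one. The proof combines the F.~and M.~Riesz theorem with the uniqueness theorem for $H^\infty$. We compute the distance to the norm attaining operators for explicit operators $X\to\ell_2^n$, and we construct rank-two operators for which this distance equals the norm. Complex scalars are essential to the method, and the question for real spaces is not decided here.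
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $\mathbb K$ is $\mathbb R$ or $\mathbb C$ and all Banach spaces are nonzero. We write $S_X$ for the unit sphere of a Banach space $X$, and $\mathcal L(X,Y)$ for the space of bounded linear operators from $X$ to $Y$ with the operator norm. An operator $T\in\mathcal L(X,Y)$ \emph{attains its norm} if $\|Tx\|=\|T\|$ for some $x\in S_X$. The set of such operators is denoted by $\mathrm{NA}(X,Y)$.

The Bishop--Phelps theorem says that $\mathrm{NA}(X,\mathbb K)$ is norm dense in $X^*$ for every Banach space $X$. Lindenstrauss showed in 1963 that $\mathrm{NA}(X,Y)$ need not be dense in $\mathcal L(X,Y)$, and Mart\'{\i}n showed in 2014 that there are even compact operators that cannot be approximated by norm attaining ones. Between functionals and compact operators lie the operators of finite rank, and the following question is posed in \cite{QNA}.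

\begin{quote}
\textbf{Question.} Is it true that, for all Banach spaces $X$ and $Y$, every finite rank operator $T\in\mathcal L(X,Y)$ belongs to the operator-norm closure $\overline{\mathrm{NA}(X,Y)}$?
\end{quote}

The simplest cases suggest a positive answer. For $F\in X^*$ and $y\in Y$ let $F\otimes y$ be the operator $v\mapsto F(v)y$. Since $\|(F\otimes y)v\|=|F(v)|\,\|y\|$, its norm is $\|F\|\,\|y\|$, and it attains its norm when $F$ does.

\begin{itemize}
\item \emph{Rank one.} If $F_k\to F$ with $F_k\in\mathrm{NA}(X,\mathbb K)$, then $F_k\otimes y\in\mathrm{NA}(X,Y)$ and $\|F_k\otimes y-F\otimes y\|=\|F_k-F\|\,\|y\|\to0$. By the Bishop--Phelps theorem, every operator $F\otimes y$ lies in $\overline{\mathrm{NA}(X,Y)}$.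
\item \emph{Reflexive domain.} If $X$ is reflexive and $T$ has finite rank, then $x\mapsto\|Tx\|$ is weakly continuous on the weakly compact unit ball, so $T$ itself attains its norm.
\item \emph{Range $\ell_\infty^n$.} Let $T=(F_1,\dots,F_n)\colon X\to\ell_\infty^n$ with, say, $\|T\|=\max_j\|F_j\|=\|F_1\|>0$, and let $\varepsilon>0$. Pick $F_1'\in\mathrm{NA}(X,\mathbb K)$ with $\|F_1'-F_1\|\le\varepsilon\|T\|/(1+\varepsilon)$. Then $(1+\varepsilon)\|F_1'\|\ge\|T\|$, so $S=((1+\varepsilon)F_1',F_2,\dots,F_n)$ has norm $(1+\varepsilon)\|F_1'\|$ and attains it where $F_1'$ does. Moreover $\|S-T\|\le(1+\varepsilon)\|F_1'-F_1\|+\varepsilon\|F_1\|\le2\varepsilon\|T\|$.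
\end{itemize}

A finite rank operator is a finite list of functionals, and each of them can be approximated by norm attaining ones, so it is tempting to guess that the answer is always yes. In $\ell_\infty^n$, however, a single coordinate decides the norm and one application of the Bishop--Phelps theorem suffices. For a Euclidean range all the coordinates must cooperate at one point $x\in S_X$, and the Bishop--Phelps theorem gives no such information. We show that this cooperation can be impossible, and that the answer to the Question is no.

Let $m$ be normalized Lebesgue measure on the unit circle $\mathbb T$, let $L^p=L^p(\mathbb T,m)$ consist of complex functions, let $z$ be the function $z(\omega)=\omega$, and let $\hat f(n)=\int f\,\overline z^{\,n}\,dm$. Put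
\[
H^\infty=\{F\in L^\infty:\hat F(n)=0\text{ for all }n<0\},\qquad H^1_0=\{h\in L^1:\hat h(n)=0\text{ for all }n\le0\}.
\]
From now on $X$ denotes the complex Banach space
\[
X=L^1/H^1_0,
\]
with quotient map $q\colon L^1\to X$. Its dual is $H^\infty$ with the supremum norm, acting by $F(q(\xi))=\int F\xi\,dm$ (Lemma~\ref{lem:duality}). Recall that a Banach space $Y$ is \emph{strictly convex} if $y,y'\in S_Y$ and $\|\tfrac12(y+y')\|=1$ imply $y=y'$. Hilbert spaces are strictly convex, by the parallelogram law.

\begin{theorem}\label{thm:main}
Let $Y$ be a strictly convex complex Banach space of any dimension. Then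
\begin{align*}
\mathrm{NA}(X,Y)&=\{F\otimes y: F\in\mathrm{NA}(X,\mathbb C),\ y\in Y\},\\
\overline{\mathrm{NA}(X,Y)}&=\{T\in\mathcal L(X,Y):\operatorname{rank}T\le1\}.
\end{align*}
Moreover, a nonzero $F\in H^\infty$ belongs to $\mathrm{NA}(X,\mathbb C)$ if and only if $|F|=\|F\|_\infty$ on a set of positive measure.
\end{theorem}

Thus no operator $X\to Y$ of rank at least two, finite or infinite, can be approximated by norm attaining operators, and the Question has a negative answer already for rank-two operators into the complex Hilbert space $\ell_2^2$. A complex Banach space $Y$ has \emph{Lindenstrauss' property B} if $\mathrm{NA}(W,Y)$ is dense in $\mathcal L(W,Y)$ for every complex Banach space $W$. We saw above that $\ell_\infty^n$ has this property.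

\begin{corollary}\label{cor:B}
A strictly convex complex Banach space $Y$ has property B if and only if $\dim Y=1$.
\end{corollary}

The failure of approximation can be measured. For explicit operators the distance to the norm attaining operators is computed exactly.

\begin{theorem}\label{thm:explicit}
For $n\ge2$, the rank-$n$ operator $T_n\colon X\to\ell_2^n$,
\[
T_n(q(\xi))=\Big(\int\xi\,dm,\int z\xi\,dm,\dots,\int z^{n-1}\xi\,dm\Big),
\]
satisfies $\|T_n\|=\sqrt n$ and $\operatorname{dist}(T_n,\mathrm{NA}(X,\ell_2^n))=\sqrt{n-1}$.
\end{theorem}

Since $0\in\mathrm{NA}(X,Y)$, the distance from $T$ to $\mathrm{NA}(X,Y)$ is at most $\|T\|$. This largest possible value occurs already in rank two.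

\begin{theorem}\label{thm:maximal}
Let $Y$ be a strictly convex complex Banach space having a two-dimensional subspace $Z$ that is the range of a norm-one projection; for example, $\dim Y=2$, or $Y$ is a Hilbert space of dimension at least two. Then there is a rank-two operator $T\in\mathcal L(X,Y)$ with
\[
\operatorname{dist}(T,\mathrm{NA}(X,Y))=\|T\|=1.
\]
\end{theorem}

All these counterexamples are complex. The Question restricted to real Banach spaces is not decided here.

Theorem~\ref{thm:main} rests on two properties of $H^\infty$, a lifting property and a uniqueness property, which are set up in Section~\ref{sec:quotients}. Section~\ref{sec:byhand} treats the range $\ell_2^2$ by hand. Section~\ref{sec:rigidity} shows that the two properties force rank one for any quotient of an $L^1$ space (Theorem~\ref{thm:abstract}) and deduces Theorem~\ref{thm:main} and Corollary~\ref{cor:B}. Section~\ref{sec:distance} proves Theorems~\ref{thm:explicit} and~\ref{thm:maximal}. Section~\ref{sec:real} shows that over $\mathbb R$ the two properties hold together only in trivial cases.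

\section{Quotients of $L^1$ and the predual of $H^\infty$}\label{sec:quotients}

\subsection*{Quotients and symbols}
Let $(\Omega,\mu)$ be a $\sigma$-finite measure space, so that $L^1(\mu)^*=L^\infty(\mu)$ under the bilinear pairing $(F,\xi)\mapsto\int F\xi\,d\mu$; scalars are in $\mathbb K$. Let $A\ne\{0\}$ be a weak$^*$-closed subspace of $L^\infty(\mu)$, and put
\[
A_\perp=\Big\{\xi\in L^1(\mu):\int F\xi\,d\mu=0\text{ for all }F\in A\Big\},\qquad X_A=L^1(\mu)/A_\perp .
\]
The quotient map is again denoted by $q$, and $\|x\|=\inf\{\|\xi\|_1:q(\xi)=x\}$. The dual of a quotient $L^1(\mu)/M$ is isometrically the annihilator $M^\perp\subset L^\infty(\mu)$, and $(A_\perp)^\perp$ is the weak$^*$ closure of $A$. Hence $X_A^*=A$: each $F\in A$ acts by $F(q(\xi))=\int F\xi\,d\mu$, and its norm as a functional is $\|F\|_\infty$.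

An operator from $X_A$ to a finite-dimensional space is given by a vector-valued function, its \emph{symbol}, and the norm of the operator can be read from the symbol pointwise.

\begin{lemma}\label{lem:symbol}
Let $Z=(\mathbb K^n,N)$ be a normed space. For $\Phi=(F_1,\dots,F_n)\in A^n$ define $T_\Phi\colon X_A\to Z$ by $T_\Phi(q(\xi))=\int\Phi\,\xi\,d\mu$, coordinatewise. Every operator $X_A\to Z$ has this form. For $\psi\in Z^*$ the functional $\psi\circ T_\Phi$ is the function $\psi(\Phi)\in A$, and
\[
\|T_\Phi\|=\operatorname{ess\,sup}N(\Phi).
\]
\end{lemma}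

\begin{proof}
The coordinates of an operator $X_A\to Z$ are elements of $X_A^*=A$, which gives the first claim. The second is the linearity of the integral. For the norm, note that $\|T_\Phi\|=\sup_{\psi\in S_{Z^*}}\|\psi\circ T_\Phi\|=\sup_{\psi\in S_{Z^*}}\|\psi(\Phi)\|_\infty$. Since $|\psi(\Phi)|\le N(\Phi)$ pointwise, $\|T_\Phi\|\le\operatorname{ess\,sup}N(\Phi)$. Conversely, let $D$ be a countable dense subset of $S_{Z^*}$. Outside one null set we have $|\psi(\Phi(\omega))|\le\|T_\Phi\|$ for all $\psi\in D$, and there $N(\Phi(\omega))=\sup_{\psi\in D}|\psi(\Phi(\omega))|\le\|T_\Phi\|$.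
\end{proof}

The two properties of $A$ that matter are the following.
\begin{itemize}
\item[(L)] \emph{Lifting.} For every $x\in X_A$ there is $\xi\in L^1(\mu)$ with $q(\xi)=x$ and $\|\xi\|_1=\|x\|$.
\item[(U)] \emph{Uniqueness.} No nonzero element of $A$ vanishes on a set of positive measure.
\end{itemize}
The lifts of $q(\xi_0)$ are the functions $\xi_0-h$ with $h\in A_\perp$. So (L) says that $A_\perp$ is \emph{proximinal} in $L^1(\mu)$: every $\xi_0\in L^1(\mu)$ has a nearest point in $A_\perp$.

On the circle, $A=L^\infty$ has (L), because $A_\perp=\{0\}$, and fails (U). The next example has (U) and fails (L), and it shows how a lift can be lost.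

\begin{example}\label{ex:nolift}
Let $A=\operatorname{span}\{1,z\}\subset L^\infty$. It is weak$^*$-closed, being finite-dimensional, and it has (U), because a nonzero function $a+bz$ vanishes at no more than one point. The space $X_A$ is two-dimensional, so the norm-one functional $F\mapsto F(1)$ on $A$ is given by some $x\in S_{X_A}$. Suppose that $q(\xi)=x$ and $\|\xi\|_1=1$. Then $\int\xi\,dm=\int z\xi\,dm=1=\int|\xi|\,dm$, which forces $\xi=|\xi|=z\xi$ a.e. Hence $z=1$ a.e.\ on $\{\xi\ne0\}$, so $\xi=0$ a.e., a contradiction. The object that represents $x$ with norm one is the point mass at $1$, which is not in $L^1$.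
\end{example}

\subsection*{The space $H^\infty$ has both properties}

\begin{lemma}\label{lem:duality}
We have $(H^1_0)^\perp=H^\infty$ and $(H^\infty)_\perp=H^1_0$. Hence $H^\infty$ is weak$^*$-closed in $L^\infty$, $X=X_{H^\infty}$, and $X^*=H^\infty$.
\end{lemma}

\begin{proof}
Note that $\int fz^n\,dm=\hat f(-n)$. Let $F\in H^\infty$ and $h\in H^1_0$. The Ces\`aro means of the Fourier series of $h$ are linear combinations of $z,z^2,\dots$ and converge to $h$ in $L^1$ by Fej\'er's theorem. Since $\int Fz^n\,dm=\hat F(-n)=0$ for $n\ge1$, we get $\int Fh\,dm=0$. This gives $H^\infty\subset(H^1_0)^\perp$ and $H^1_0\subset(H^\infty)_\perp$. If $F\in L^\infty$ annihilates $H^1_0$, it annihilates $z^n$ for $n\ge1$, so $\hat F(-n)=0$ for $n\ge1$ and $F\in H^\infty$. If $\xi\in L^1$ annihilates $H^\infty$, it annihilates $z^n$ for $n\ge0$, so $\hat\xi(-n)=0$ for $n\ge0$ and $\xi\in H^1_0$. An annihilator is weak$^*$-closed.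
\end{proof}

We use two classical theorems. The \emph{uniqueness theorem} states that a function $F\in H^\infty$ that vanishes on a set of positive measure is $0$; this is (U) for $H^\infty$. The \emph{F.~and M.~Riesz theorem} states, in the form that we need, that a complex Borel measure $\nu$ on $\mathbb T$ with $\int z^n\,d\nu=0$ for all $n\ge0$ has the form $\nu=h\,m$ with $h\in L^1$. In that case $\hat h(-n)=\int z^n\,d\nu=0$ for $n\ge0$, so $h\in H^1_0$.

To prove (L) we must show that the infimum defining the quotient norm is attained. The unit ball of $L^1$ has no compactness to offer, and Example~\ref{ex:nolift} shows that the optimal representative may exist only as a singular measure. So we first find an optimal representative among measures, where the Hahn--Banach theorem provides one, and then use the F.~and M.~Riesz theorem to see that it is absolutely continuous.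

\begin{lemma}\label{lem:lifting}
For every $x\in X$ there is $\xi\in L^1$ with $q(\xi)=x$ and $\|\xi\|_1=\|x\|$.
\end{lemma}

\begin{proof}
Pick $\xi_0\in L^1$ with $q(\xi_0)=x$. Let $\mathcal P\subset C(\mathbb T)$ be the span of $1,z,z^2,\dots$. For $p\in\mathcal P\subset H^\infty=X^*$ we have $|\int p\,\xi_0\,dm|=|p(x)|\le\|p\|_\infty\|x\|$. By the Hahn--Banach theorem in $C(\mathbb T)$ and the Riesz representation theorem, there is a complex Borel measure $\nu$ with total variation $\|\nu\|\le\|x\|$ and $\int p\,d\nu=\int p\,\xi_0\,dm$ for all $p\in\mathcal P$. The measure $\nu-\xi_0m$ annihilates $z^n$ for all $n\ge0$, so $\nu-\xi_0m=h\,m$ with $h\in H^1_0$. Put $\xi=\xi_0+h$. Then $q(\xi)=x$ and $\nu=\xi\,m$, so $\|\xi\|_1=\|\nu\|\le\|x\|$. The inequality $\|x\|\le\|\xi\|_1$ holds by the definition of the quotient norm.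
\end{proof}

\section{The range $\ell_2^2$ by hand}\label{sec:byhand}

Consider the symbol $\Phi=(1,z)$ and the Euclidean norm $|\cdot|_2$ on $\mathbb C^2$. We compare the operators that $\Phi$ defines on $L^1$ and on $X$. By Lemma~\ref{lem:symbol} both have norm $\sqrt2$.

\subsection*{On $L^1$ the symbol can be frozen}
Take $A=L^\infty$, so that $X_A=L^1$. Given $\delta>0$, let $I=\{\omega\in\mathbb T:|\omega-1|\le\delta\}$, and let $\Phi_\delta$ equal $(1,1)$ on $I$ and $\Phi$ off $I$. Lemma~\ref{lem:symbol} gives $\|T_{\Phi_\delta}\|=\sqrt2$ and $\|T_{\Phi_\delta}-T_\Phi\|\le\delta$. The function $\xi=1_I/m(I)$ has norm one and $T_{\Phi_\delta}\xi=(1,1)$. So $T_{\Phi_\delta}$ attains its norm, and $T_\Phi\in\overline{\mathrm{NA}(L^1,\ell_2^2)}$. The approximation works because a bounded symbol can be made to point in one fixed direction on a small set.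

\subsection*{On $X$ it cannot}
On $X$ the symbol $(1,z)$ defines the operator $T_2$ of Theorem~\ref{thm:explicit}, and the symbols of its perturbations must have coordinates in $H^\infty$. We claim that every $S\in\mathrm{NA}(X,\ell_2^2)$ has rank at most one.

Let $\|S\|=1=|Sx|_2$ with $x\in S_X$. Composing $S$ with a unitary map of $\mathbb C^2$, we may assume that $Sx=(1,0)$. Let $(F,G)$ be the symbol of $S$. Then $F,G\in H^\infty$, and $|F|^2+|G|^2\le1$ a.e.\ by Lemma~\ref{lem:symbol}.
\begin{enumerate}
\item By lifting, $x=q(\xi)$ with $\|\xi\|_1=1$. The set $E=\{\xi\ne0\}$ has positive measure. From $\int F\xi\,dm=1=\int|\xi|\,dm$ and $|F|\le1$ we get $|F|=1$ a.e.\ on $E$.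
\item By the shape of the Euclidean ball, $|G|^2\le1-|F|^2=0$ a.e.\ on $E$.
\item By uniqueness, $G=0$. So $S$ takes its values in $\mathbb C(1,0)$.
\end{enumerate}
In words: norm attainment freezes the direction of the symbol on a set of positive measure, and an analytic symbol whose direction is frozen on such a set has that direction everywhere.

It follows that $T_2$ is not approximable. We have $T_2q(1)=(1,0)$ and $T_2q(\overline z)=(0,1)$, and $\|q(1)\|,\|q(\overline z)\|\le1$. If $S$ has rank at most one, there is $(a,b)\in\mathbb C^2$ with $|a|^2+|b|^2=1$ and $S(aq(1)+bq(\overline z))=0$. Then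
\[
1=|(T_2-S)(aq(1)+bq(\overline z))|_2\le\|T_2-S\|\,(|a|+|b|)\le\sqrt2\,\|T_2-S\|.
\]
So $\operatorname{dist}(T_2,\mathrm{NA}(X,\ell_2^2))\ge1/\sqrt2$, which already answers the Question. Theorem~\ref{thm:explicit} gives the exact value $1$.

\section{Lifting and uniqueness force rank one}\label{sec:rigidity}

We return to a general space $A\subset L^\infty(\mu)$ as in Section~\ref{sec:quotients}, over $\mathbb K=\mathbb R$ or $\mathbb C$; for $\mathbb K=\mathbb R$, read $\overline F=F$. Step (1) above concerns a single functional and carries over directly.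

\begin{lemma}\label{lem:functionals}
Let $F\in A$ with $\|F\|_\infty=1$.
\begin{enumerate}
\item[(a)] If $\xi\in L^1(\mu)$ satisfies $\|\xi\|_1=1$ and $F(q(\xi))=1$, then $E=\{\xi\ne0\}$ has positive measure and $|F|=1$ a.e.\ on $E$.
\item[(b)] If $0<\mu(B)<\infty$ and $|F|=1$ a.e.\ on $B$, then $\xi_B=\overline F\,1_B/\mu(B)$ satisfies $\|q(\xi_B)\|=1=F(q(\xi_B))$.
\end{enumerate}
Consequently, if $A$ has \textup{(L)}, then a nonzero $F\in A$ belongs to $\mathrm{NA}(X_A,\mathbb K)$ if and only if $|F|=\|F\|_\infty$ on a set of positive measure.
\end{lemma}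

\begin{proof}
(a) The set $E$ has positive measure because $\|\xi\|_1=1$. The function $|\xi|-\operatorname{Re}(F\xi)$ is nonnegative a.e.\ and has integral $1-1=0$, so $|\xi|=\operatorname{Re}(F\xi)\le|F|\,|\xi|\le|\xi|$ a.e. Hence $|F|=1$ a.e.\ on $E$.

(b) We have $\|q(\xi_B)\|\le\|\xi_B\|_1=1$ and $F(q(\xi_B))=\mu(B)^{-1}\int_B|F|^2\,d\mu=1$. The last equality also gives $\|q(\xi_B)\|\ge1$.

For the consequence we may assume that $\|F\|_\infty=1$. If $|F(x)|=1$ with $x\in S_{X_A}$, multiply $x$ by a unimodular scalar so that $F(x)=1$, lift $x$ by (L), and apply (a). Conversely, since $\mu$ is $\sigma$-finite, a set of positive measure on which $|F|=1$ contains a set $B$ with $0<\mu(B)<\infty$, and (b) applies.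
\end{proof}

Step (2) used the symbol and the Pythagorean theorem pointwise. For a general range $Y$, possibly infinite-dimensional, Lemma~\ref{lem:symbol} provides no symbol. The substitute is the family of vectors $Tq(\xi_B)$. When $T=T_\Phi$, the vector $Tq(\xi_B)$ is the average of $\overline F\,\Phi$ over $B$, and these averages determine $\overline F\,\Phi$ almost everywhere. The Pythagorean theorem is replaced by the following form of strict convexity:
\begin{equation}\label{eq:sc}
\|y^*\|=1,\quad \|y\|,\|y'\|\le1,\quad y^*(y)=y^*(y')=1\quad\Longrightarrow\quad y=y'.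
\end{equation}
Indeed, the hypotheses give $\|y\|=\|y'\|=1$ and $1=y^*(\tfrac12(y+y'))\le\|\tfrac12(y+y')\|\le1$.

\begin{proposition}\label{prop:rigidity}
Suppose that $A$ has \textup{(L)} and \textup{(U)}, and let $Y$ be a strictly convex Banach space over $\mathbb K$. Then
\[
\mathrm{NA}(X_A,Y)=\{F\otimes y:F\in\mathrm{NA}(X_A,\mathbb K),\ y\in Y\}.
\]
\end{proposition}

\begin{proof}
The inclusion $\supset$ was noted in the introduction, and $T=0$ belongs to both sides. Let $T\in\mathrm{NA}(X_A,Y)$ be nonzero; we may assume that $\|T\|=1$. Let $x\in S_{X_A}$ be such that $y_0=Tx$ has norm one.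

\emph{A norming functional and its set $E$.} Choose $y^*\in Y^*$ with $\|y^*\|=1=y^*(y_0)$, and put $F=y^*\circ T\in A$. Then $\|F\|_\infty\le1$ and $F(x)=1$, so $\|F\|_\infty=1$ and $F\in\mathrm{NA}(X_A,\mathbb K)$. By (L) write $x=q(\xi)$ with $\|\xi\|_1=1$. By Lemma~\ref{lem:functionals}(a), $E=\{\xi\ne0\}$ has positive measure and $|F|=1$ a.e.\ on $E$.

\emph{All averages over subsets of $E$ agree.} Let $B\subset E$ be measurable with $0<\mu(B)<\infty$, and put $y_B=Tq(\xi_B)$. By Lemma~\ref{lem:functionals}(b), $\|y_B\|\le1$ and $y^*(y_B)=F(q(\xi_B))=1$. Now \eqref{eq:sc} gives $y_B=y_0$.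

\emph{The direction is frozen on $E$.} Let $w^*\in Y^*$, and put $G=w^*\circ T\in A$ and $c=w^*(y_0)$. For every $B$ as above,
\[
\frac1{\mu(B)}\int_BG\overline F\,d\mu=G(q(\xi_B))=w^*(y_B)=c .
\]
So the bounded function $\varphi=G\overline F-c$ satisfies $\int_B\varphi\,d\mu=0$ for every measurable $B\subset E$ of finite measure. Write $\Omega=\bigcup_k\Omega_k$ with $\mu(\Omega_k)<\infty$. For $B=E\cap\Omega_k\cap\{\operatorname{Re}\varphi>0\}$, the equality $\int_B\operatorname{Re}\varphi\,d\mu=0$ forces $\mu(B)=0$. The same argument applies to $-\operatorname{Re}\varphi$ and $\pm\operatorname{Im}\varphi$, so $\varphi=0$ a.e.\ on $E$. Multiplying by $F$ and using $|F|=1$ a.e.\ on $E$, we get $G=cF$ a.e.\ on $E$.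

\emph{From $E$ to $\Omega$.} The function $G-cF\in A$ vanishes on a set of positive measure, so $G=cF$ by (U). This means that $w^*(Tv)=w^*(y_0)F(v)=w^*(F(v)y_0)$ for all $v\in X_A$. Since $w^*\in Y^*$ is arbitrary, $T=F\otimes y_0$.
\end{proof}

\begin{theorem}\label{thm:abstract}
Let $\mathbb K=\mathbb R$ or $\mathbb C$, let $\mu$ be $\sigma$-finite, and let $A\ne\{0\}$ be a weak$^*$-closed subspace of $L^\infty(\mu)$ with \textup{(L)} and \textup{(U)}. Then, for every strictly convex Banach space $Y$ over $\mathbb K$, the closure $\overline{\mathrm{NA}(X_A,Y)}$ is exactly the set of operators of rank at most one.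
\end{theorem}

\begin{proof}
The set of operators of rank at most one is norm closed. Indeed, let $Tv_1,Tv_2$ be linearly independent, with $\|v_1\|,\|v_2\|\le1$, and let $\delta>0$ be the minimum of $\|aTv_1+bTv_2\|$ over the compact set $|a|+|b|=1$. If $\|S-T\|<\delta$, then $\|aSv_1+bSv_2\|\ge\delta-\|S-T\|>0$ on that set, so $\operatorname{rank}S\ge2$. By Proposition~\ref{prop:rigidity}, every operator in $\overline{\mathrm{NA}(X_A,Y)}$ therefore has rank at most one.

Conversely, let the range of $T$ lie in $\mathbb Ky$ with $y\in S_Y$, and choose $y^*\in Y^*$ with $y^*(y)=1$. Then $T=(y^*\circ T)\otimes y$, and the rank-one case in the introduction shows that $T\in\overline{\mathrm{NA}(X_A,Y)}$.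
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:duality}, $X=X_A$ for $A=H^\infty$. This space has (L) by Lemma~\ref{lem:lifting} and (U) by the uniqueness theorem. The three assertions are Proposition~\ref{prop:rigidity}, Theorem~\ref{thm:abstract}, and the last sentence of Lemma~\ref{lem:functionals}.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:B}]
If $\dim Y=1$, then $Y$ is isometric to $\mathbb C$ and property B is the Bishop--Phelps theorem. If $\dim Y\ge2$, take linearly independent $y_1,y_2\in Y$ and put $T=1\otimes y_1+z\otimes y_2\in\mathcal L(X,Y)$. Then $Tq(1)=y_1$ and $Tq(\overline z)=y_2$, so $T$ has rank two, and $T\notin\overline{\mathrm{NA}(X,Y)}$ by Theorem~\ref{thm:main}.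
\end{proof}

\begin{remark}\label{rem:hypotheses}
None of the three hypotheses of Theorem~\ref{thm:abstract} can be dropped. In each case below, the symbol $(1,z)$ defines an operator that sends $q(1)$ and $q(\overline z)$ to $(1,0)$ and $(0,1)$, hence has rank two.
\begin{itemize}
\item \emph{Without \textup{(L)}.} For $A=\operatorname{span}\{1,z\}$ (Example~\ref{ex:nolift}) the sphere of $X_A$ is compact, so the operator $X_A\to\ell_2^2$ attains its norm.
\item \emph{Without \textup{(U)}.} For $A=L^\infty$ the operator $L^1\to\ell_2^2$ is a limit of norm attaining operators (Section~\ref{sec:byhand}).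
\item \emph{Without strict convexity.} The operator $X\to\ell_\infty^2$ has norm $1$ by Lemma~\ref{lem:symbol} and attains it at $q(1)$.
\end{itemize}
\end{remark}

\section{The distance to the norm attaining operators}\label{sec:distance}

By Theorem~\ref{thm:main}, every $R\in\mathrm{NA}(X,Y)$ has the form $F\otimes y$ when $Y$ is strictly convex. A functional that vanishes at $y$ does not see $R$ at all. This gives the lower bound used in both proofs of this section: for $T\in\mathcal L(X,Y)$,
\begin{equation}\label{eq:lower}
\|T-F\otimes y\|\ge\|y^*\circ(T-F\otimes y)\|=\|y^*\circ T\|\qquad\text{if }\|y^*\|\le1\text{ and }y^*(y)=0 .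
\end{equation}
We also use that the essential supremum of a continuous function on $\mathbb T$ is its maximum, because nonempty open sets have positive measure.

\subsection*{The operators $T_n$}

\begin{proof}[Proof of Theorem~\ref{thm:explicit}]
The operator $T_n$ has symbol $V=(1,z,\dots,z^{n-1})$. Let $e_1,\dots,e_n$ be the unit vectors of $\ell_2^n$, and let $\langle a,b\rangle=\sum_ja_j\overline{b_j}$. Since $T_nq(\overline z^{\,j-1})=e_j$, the rank of $T_n$ is $n$. Since $|V|_2=\sqrt n$ everywhere, $\|T_n\|=\sqrt n$ by Lemma~\ref{lem:symbol}.

\emph{Upper bound.} The constant function $1$ attains its norm at $q(1)$, so $R=1\otimes e_1\in\mathrm{NA}(X,\ell_2^n)$. The symbol of $T_n-R$ is $(0,z,\dots,z^{n-1})$, so $\|T_n-R\|=\sqrt{n-1}$.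

\emph{Lower bound.} Let $R\in\mathrm{NA}(X,\ell_2^n)$. Write $R=F\otimes y$ with $|y|_2=1$, replacing $F$ by a multiple if necessary (if $R=0$, take $F=0$ and any unit vector $y$). We look for a point where $V$ is far from the line $\mathbb Cy$. By orthonormality of the powers of $z$,
\[
\int|\langle V,y\rangle|^2\,dm=\int\Big|\sum_{j=1}^nz^{j-1}\overline{y_j}\Big|^2dm=|y|_2^2=1,
\]
so there is $\omega_0\in\mathbb T$ with $|\langle V(\omega_0),y\rangle|\le1$. Let $w=V(\omega_0)-\langle V(\omega_0),y\rangle y$ be the component of $V(\omega_0)$ orthogonal to $y$. Then $|w|_2^2=n-|\langle V(\omega_0),y\rangle|^2\ge n-1>0$. The functional $\psi=\langle\,\cdot\,,w/|w|_2\rangle$ has norm one, $\psi(y)=0$, and $\psi(V(\omega_0))=|w|_2$. The function $\psi(V)$ is continuous, so \eqref{eq:lower} and Lemma~\ref{lem:symbol} give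
\[
\|T_n-R\|\ge\|\psi(V)\|_\infty\ge|w|_2\ge\sqrt{n-1}.\qedhere
\]
\end{proof}

\subsection*{Maximal distance in rank two}
For $T_2$ the distance is $1$ while the norm is $\sqrt2$. In terms of \eqref{eq:lower}, the loss occurs at $y=e_1$: the norm-one functionals vanishing at $e_1$ are the unimodular multiples of the second coordinate, they are largest on the line $\mathbb Ce_2$, and the curve $\omega\mapsto(1,\omega)$ stays away from that line. Since $y$ is arbitrary, every norm-one functional on the two-dimensional range can occur in \eqref{eq:lower}. To reach distance $\|T\|=1$ in this way we need a symbol that stays in the unit ball of $Z$ and comes arbitrarily close to norming every $\psi\in S_{Z^*}$. We obtain it from a continuous symbol that passes through \emph{every} point of $S_Z$. Three classical facts are needed.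

\begin{itemize}
\item Every nonempty compact metric space is a continuous image of the Cantor set.
\item (Rudin--Carleson theorem.) The \emph{disc algebra} is the space of functions in $C(\mathbb T)$ that belong to $H^\infty$. If $K\subset\mathbb T$ is closed and $m(K)=0$, then every $\varphi\in C(K)$ is the restriction to $K$ of a function in the disc algebra.
\item (Outer functions.) If $u\colon\mathbb T\to\mathbb R$ is continuous, there is $g\in H^\infty$ with $|g|=e^u$ a.e. Namely, $g(w)=\exp\int\frac{\zeta+w}{\zeta-w}\,u(\zeta)\,dm(\zeta)$ is analytic for $|w|<1$, and $\log|g|$ is the Poisson integral of $u$, which is bounded and tends to $u$ at the boundary. By Fatou's theorem the radial limits of $g$ exist a.e., and they define a function in $H^\infty$.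
\end{itemize}

The first two facts produce an analytic symbol that fills $S_Z$ along a null set $K$, with no control of its size off $K$. The outer function then scales the symbol into the unit ball, and its modulus is governed by a continuous function that equals $1$ on $K$.

\begin{lemma}\label{lem:filling}
Let $Z$ be a two-dimensional complex normed space. There is $T\in\mathcal L(X,Z)$ with $\|T\|=1$ and $\|\psi\circ T\|=1$ for every $\psi\in S_{Z^*}$.
\end{lemma}

\begin{proof}
Identify $Z$ with $(\mathbb C^2,N)$. Let $K$ be the image of the middle-thirds Cantor set under $t\mapsto e^{it}$; it is closed, has measure $0$, and is homeomorphic to the Cantor set. Take a continuous surjection $K\to S_Z$ and apply the Rudin--Carleson theorem to its two coordinates. This gives $\Phi_0=(f_1,f_2)$ with $f_1,f_2$ in the disc algebra and $\Phi_0(K)=S_Z$.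

Put $u=-\log\max(1,N(\Phi_0))$. This function is continuous on $\mathbb T$ and vanishes on $K$. Let $g\in H^\infty$ satisfy $|g|=e^u$ a.e., and put $\Phi=g\Phi_0=(gf_1,gf_2)$. The coordinates of $\Phi$ lie in $H^\infty$: by Fej\'er's theorem $f_j$ is a uniform limit of linear combinations of $1,z,z^2,\dots$; each $gz^k$ with $k\ge0$ lies in $H^\infty$, since its Fourier coefficients are those of $g$ shifted to the right; and $H^\infty$ is closed in $L^\infty$. Moreover,
\[
N(\Phi)=|g|\,N(\Phi_0)=\frac{N(\Phi_0)}{\max(1,N(\Phi_0))}\le1\quad\text{a.e.}
\]
Let $T=T_\Phi$. Then $\|T\|\le1$ by Lemma~\ref{lem:symbol}.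

Let $\psi\in S_{Z^*}$. By compactness of $S_Z$ there is $v\in S_Z$ with $|\psi(v)|=1$, and there is $\zeta\in K$ with $\Phi_0(\zeta)=v$. The point $\zeta$ lies in a null set, so the value of $\Phi$ there has no meaning; continuity takes its place. For almost every $\omega$,
\[
|\psi(\Phi(\omega))|=e^{u(\omega)}|\psi(\Phi_0(\omega))|,
\]
and the right-hand side is a continuous function of $\omega$ that equals $1$ at $\zeta$. Hence $\|\psi\circ T\|=\|\psi(\Phi)\|_\infty\ge1$. Together with $\|\psi\circ T\|\le\|T\|\le1$, this proves both claims.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:maximal}]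
Let $P\colon Y\to Z$ be the norm-one projection (the identity if $\dim Y=2$, the orthogonal projection if $Y$ is a Hilbert space). Let $T\colon X\to Z\subset Y$ be given by Lemma~\ref{lem:filling}, so $\|T\|=1$. Let $R\in\mathrm{NA}(X,Y)$, and write $R=F\otimes y$ by Theorem~\ref{thm:main}. The vector $y$ need not lie in $Z$, and this is where $P$ is used. Since $\dim Z=2$, there is $\psi\in S_{Z^*}$ with $\psi(Py)=0$. The functional $y^*=\psi\circ P$ has norm at most one and vanishes at $y$, and $y^*\circ T=\psi\circ T$ because $T$ takes its values in $Z$. By \eqref{eq:lower}, $\|T-R\|\ge\|\psi\circ T\|=1$. The choice $R=0$ shows that the distance is exactly $1$. Finally, $\operatorname{rank}T\le\dim Z=2$, and $\operatorname{rank}T\le1$ would put $T$ in $\overline{\mathrm{NA}(X,Y)}$ by Theorem~\ref{thm:main}. So $\operatorname{rank}T=2$.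
\end{proof}

\section{Real scalars}\label{sec:real}

Theorem~\ref{thm:abstract} holds over both fields, so one may look for a real space $A$ with (L) and (U). Over $\mathbb R$ the theorem has no content: under its hypotheses $X_A$ is one-dimensional, and every operator on it has rank at most one.

\begin{proposition}\label{prop:real}
If $\mathbb K=\mathbb R$ and $A$ is as in Theorem~\ref{thm:abstract}, then $\dim A\le1$.
\end{proposition}

\begin{proof}
We count the norm attaining functionals of norm one in two ways.

\emph{There are countably many.} Let $\mathcal F$ be the set of $f\in S_A$ with $\mu\{f=1\}>0$. If $f\in\mathrm{NA}(X_A,\mathbb R)\cap S_A$, then $|f|=1$ on a set of positive measure by Lemma~\ref{lem:functionals}, which uses (L). As $f$ is real, $f\in\mathcal F$ or $-f\in\mathcal F$. It suffices to show that $\mathcal F$ is countable. If $f\ne f'$ belong to $\mathcal F$, then $f-f'\in A$ is nonzero and vanishes on $\{f=1\}\cap\{f'=1\}$, so this set is null by (U). Write $\Omega=\bigcup_k\Omega_k$ with $\mu(\Omega_k)<\infty$. For fixed $k,l\ge1$, at most $l\mu(\Omega_k)$ functions $f\in\mathcal F$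 satisfy $\mu(\{f=1\}\cap\Omega_k)>1/l$, because the measures of finitely many sets with pairwise null intersections add up. Every $f\in\mathcal F$ satisfies this inequality for some pair $(k,l)$. Hence $\mathcal F$ is countable.

\emph{If $\dim A\ge2$, there are uncountably many.} In this case $\dim X_A\ge2$, since $X_A^*=A$. Take a two-dimensional subspace $V\subset X_A$. Each $\varphi\in S_{V^*}$ attains its norm on the compact set $S_V$, so a norm-preserving Hahn--Banach extension of $\varphi$ lies in $\mathrm{NA}(X_A,\mathbb R)\cap S_A$. Distinct $\varphi$ have distinct extensions, and $S_{V^*}$ is uncountable.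

The two counts are incompatible, so $\dim A\le1$.
\end{proof}

The step that uses real scalars is the passage from $|f|=1$ to $f=\pm1$. A complex function can have modulus one on a set of positive measure without being constant on any such set: $|z|=1$ everywhere on $\mathbb T$, while each level set of $z$ is a single point.

Regarding $X=L^1/H^1_0$ as a real space does not help directly either. A nonzero $F\in\mathrm{NA}(X,\mathbb C)$, for instance $F=1$, is a real-linear map onto $\mathbb C$, which is the real two-dimensional Euclidean space. It is therefore a norm attaining real operator of rank two into a strictly convex space, and the conclusion of Theorem~\ref{thm:main} fails for real-linear operators on $X$.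

\begin{thebibliography}{9}

\bibitem{QNA}
\emph{On Quasi Norm Attaining Operators Between Banach Spaces},
\texttt{https://www.ugr.es/local/mmartins/Curriculum/Charlas/2020\_Webinar\_QNA\_handout.pdf}

\end{thebibliography}
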